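\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Depth-two threshold nets with boolean inputs\\ have superlinear VC-dimension}


\begin{abstract}
We show that neural nets of depth~2 with boolean inputs, linear threshold gates and $w$ weights can have VC-dimension $\Omega(w\log w)$; hence no bound of the form $c\,w$ holds. This is optimal up to a constant factor. It is attained by fully connected nets with $h$ hidden gates and as few as $O(\log h)$ boolean inputs. The hidden gates compare stored numbers with numbers read from the input. The shattered set is not constructed: a large family of functions that are pairwise far apart is separated by few random points, and the Sauer--Shelah lemma then produces the shattered set.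
\end{abstract}

\section{The question and the answer}

\subsection*{Nets and VC-dimension}

A \emph{neural net} with linear threshold gates is a directed acyclic graph whose sources are the input nodes and which has one output node. Each non-input node is a gate. It computes
\[
\langle y_1,\dots,y_m\rangle\ \longmapsto\ \mathrm{sgn}\Bigl(\sum_{i=1}^m\alpha_iy_i+\alpha_0\Bigr)\in\{0,1\}
\]
from the values $y_1,\dots,y_m$ of its predecessors, where $\mathrm{sgn}(z)$ is $1$ for $z>0$ and $0$ for $z<0$. The value $\mathrm{sgn}(0)$ is fixed by some convention, which will play no role: in our lower bounds all gate arguments that occur on the shattered sets are nonzero, and the upper bound holds for either choice. The graph is fixed. The real parameters $\alpha_i$, that is, all edge weights and all thresholds, are free, and we call them the \emph{weights}; their number is $w$. The \emph{depth} is the number of gates on a longest path from an input to the output. All nets of depth~2 that we construct consist of one layer of hidden gates, which read only inputs, and an output gate, which reads only hidden gates.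

Inputs are boolean: the domain is $X=\{0,1\}^d$, where $d$ is the number of input nodes. A set $T\subseteq X$ is \emph{shattered} by the net if every function $f:T\to\{0,1\}$ is computed on $T$ under a suitable choice of the weights. The \emph{VC-dimension} is the largest size of a shattered set. More generally, a class $\mathcal G$ of $\{0,1\}$-valued functions shatters $T$ if every function $T\to\{0,1\}$ is the restriction of a member of $\mathcal G$.

The VC-dimension measures how many labels can be prescribed freely, and a first guess is that it should be proportional to the number $w$ of free parameters. For depth~1 this is right. Affine halfspaces in $\mathbf R^p$ have VC-dimension $p+1$, so a single gate with $d$ inputs has VC-dimension at most $d+1=w$. The origin and the $d$ unit vectors are affinely independent, so an affine function may take any prescribed values on them; hence they are shattered, and the VC-dimension equals $w$. For depth at least~3 the guess is known to fail: there are nets with boolean inputs and $w$ weights whose VC-dimension is $\Omega(w\log w)$. The remaining case was posed as a problem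 in \cite{source}: \emph{is there an absolute constant $c$ such that every depth-2 net with boolean inputs and $w$ weights has VC-dimension at most $c\,w$?} The answer is no.

\subsection*{Results}

Let $\mathcal F_{d,h}$ be the fully connected net of depth~2 with $d$ boolean inputs, $h$ hidden gates, each reading all inputs, and one output gate reading all hidden gates. It has $h(d+1)+(h+1)=h(d+2)+1$ weights.

\begin{theorem}\label{thm:main}
Put $w_k=2^{k-2}(32k+2)+1$. For every $k\ge16$ the net $\mathcal F_{32k,\,2^{k-2}}$, which has $w_k$ weights, has VC-dimension at least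
\[
\tfrac1{132}\,w_k\,k\ \ge\ \tfrac1{264}\,w_k\log_2w_k .
\]
Moreover, for every integer $w\ge w_{16}$ there is a depth-2 net with boolean inputs and exactly $w$ weights whose VC-dimension is at least $\frac1{792}\,w\log_2w$. Hence no bound $c\,w$ holds.
\end{theorem}

\begin{theorem}\label{thm:two}
\begin{enumerate}
\item Every net of linear threshold gates with $w$ weights and $N\ge2$ gates, of any depth, has VC-dimension at most $2w\log_2(eN)\le3w\log_2w$. Consequently, for each fixed depth $D\ge2$, the maximal VC-dimension of nets of depth $D$ with boolean inputs and $w$ weights is $\Theta(w\log w)$.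
\item For all $h\ge2^{14}$ and all $d\ge37\log_2h$,
\[
\tfrac1{256}\,d\,h\log_2h\ \le\ \mathrm{VCdim}(\mathcal F_{d,h})\ \le\ 3\,d\,h\log_2h .
\]
Some condition $d=\Omega(\log h)$ is necessary, since $\mathrm{VCdim}\le2^d$ always; so the range of $d$ is optimal up to the constant factor $37$.
\end{enumerate}
\end{theorem}

The upper bound in part~1 is essentially due to Baum and Haussler \cite{BH}; a proof is included. With the bound $O(w)$ for depth~1, the theorems show that, for boolean inputs, superlinear VC-dimension occurs precisely for depth at least~2. We do not determine the optimal constant in front of $w\log_2w$.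

\subsection*{The idea in brief}

To reach $w\log w$, a typical weight must account for about $\log w$ labels, so it should act as a stored number of about $\log w$ bits, all of which can be felt at the output. With two layers there is no obvious room to extract the bits of such a number. What two threshold gates can do is test whether a number read from the input \emph{equals} the stored one. A single equality test is useless by itself: as a class of functions of the number read, it gives the singletons, and their VC-dimension is~$1$. The point of the proof is that the disjunction of $n$ equality tests with $k$-bit stored numbers, applied to $n$ nearly independent parts of the input with $n$ of order $2^k$, has VC-dimension of order $nk$. So each stored number contributes order $k$ labels, although no individual bit is ever extracted.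

Section~\ref{sec:lookup} turns disjunctions of equality tests into nets and works out a small example. Section~\ref{sec:separate} gives a criterion under which $n$ tests shatter $nk/32$ points. Section~\ref{sec:disjoint} verifies it in the easiest situation, which already answers the question; Section~\ref{sec:packed} verifies it with only $16k$ input bits. Sections~\ref{sec:proofmain} and~\ref{sec:prooftwo} complete the proofs.

\section{Equality tests in a net of depth two}\label{sec:lookup}

\subsection*{Windows and cells}

Let $J_1,\dots,J_n\subseteq[r]=\{1,\dots,r\}$ be sets of size $k$, the \emph{windows}. For a pattern $v\in\{0,1\}^{J_i}$ the \emph{cell}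
\[
E_i(v)=\{x\in\{0,1\}^r:\ x|_{J_i}=v\}
\]
consists of the inputs that show $v$ in window $i$. The $2^k$ cells of one window partition $\{0,1\}^r$. Let $\mathcal A=\prod_{i=1}^n\{0,1\}^{J_i}$, so $|\mathcal A|=2^{nk}$, and for $a=(a_1,\dots,a_n)\in\mathcal A$ put
\[
F_a=\bigcup_{i=1}^nE_i(a_i),\qquad f_a=\mathbf 1_{F_a}.
\]
Thus $f_a(x)=1$ if and only if $x$ passes at least one of the $n$ equality tests $x|_{J_i}=a_i$.

For fixed $a$ each test is a conjunction and could be done by one threshold gate. However, the weights of that gate on $x$ would depend on $a_i$, and we want to run the test with many different patterns in the same net. So we encode patterns by numbers. Write $J_i=\{j_{i,0},\dots,j_{i,k-1}\}$ and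
\[
c_i(x)=\sum_{t=0}^{k-1}2^t\,x_{j_{i,t}},\qquad c_i(v)=\sum_{t=0}^{k-1}2^t\,v(j_{i,t}) .
\]
Then $c_i(x)$ is linear in $x$, and $x|_{J_i}=v$ if and only if $c_i(x)=c_i(v)$. The stored number now enters only as a constant to be compared with $c_i(x)$, and further inputs can select this constant.

\begin{proposition}\label{prop:net}
Suppose that $\{f_a:a\in\mathcal A\}$ shatters $Q'\subseteq\{0,1\}^r$. Then for all $L\ge1$ and $h\ge2n$,
\[
\mathrm{VCdim}(\mathcal F_{L+r,\,h})\ \ge\ L\,|Q'| .
\]
\end{proposition}

\begin{proof}
Write inputs as $(y,x)\in\{0,1\}^L\times\{0,1\}^r$, let $e_1,\dots,e_L$ be the unit vectors in $\{0,1\}^L$, and let $T=\{(e_l,x):1\le l\le L,\ x\in Q'\}$. We show that $T$ is shattered. Let $f:T\to\{0,1\}$. For each $l$ choose $a^{(l)}\in\mathcal A$ with $f_{a^{(l)}}(x)=f(e_l,x)$ for all $x\in Q'$, and let $b_i^{(l)}=c_i(a_i^{(l)})$. Use $2n$ hidden gates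
\[
g_i^{\pm}(y,x)=\mathrm{sgn}\Bigl(\sum_{l=1}^Lb_i^{(l)}y_l-c_i(x)\pm\tfrac12\Bigr),\qquad i=1,\dots,n .
\]
On $(e_l,x)$ the first sum equals $b_i^{(l)}$. Since $b_i^{(l)}$ and $c_i(x)$ are integers, $g_i^+=1$ exactly when $c_i(x)\le b_i^{(l)}$, and $g_i^-=1$ exactly when $c_i(x)\le b_i^{(l)}-1$. Hence $g_i^+-g_i^-$ is $1$ if $c_i(x)=b_i^{(l)}$, that is, if $x\in E_i(a_i^{(l)})$, and $0$ otherwise. Let the output gate be
\[
\mathrm{sgn}\Bigl(\sum_{i=1}^n(g_i^+-g_i^-)-\tfrac12\Bigr),
\]
with weight $0$ on any further hidden gates, which themselves get constant term $\alpha_0=1$ and input weights $0$. On $(e_l,x)\in T$ it outputs $1$ if and only if $x\in E_i(a_i^{(l)})$ for some $i$, so it outputs $f_{a^{(l)}}(x)=f(e_l,x)$.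
\end{proof}

\begin{remark}
Only the weights $b_i^{(l)}$ depend on $f$. All weights are multiples of $\frac12$ of absolute value at most $2^k$.
\end{remark}

The accounting, for $h=2n$, is as follows. Each selector input $y_l$ costs $2n$ weights and contributes $|Q'|$ shattered points. If $|Q'|\ge nk/32$, this is at least $k/64$ points per weight, a ratio that grows with $k$. The weights on $x$ are paid for once; choosing $L\ge r$ makes them harmless.

\subsection*{A small example}

Take $k=2$, $n=2$, $r=4$, $J_1=\{1,2\}$, $J_2=\{3,4\}$, so $c_1=x_1+2x_2$ and $c_2=x_3+2x_4$. The map $x\mapsto(c_1(x),c_2(x))$ identifies $\{0,1\}^4$ with a $4\times4$ grid. The cells of the first window are the rows, those of the second are the columns, and the sets $F_a$ are the unions of one row and one column. Consider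
\[
p_1=(0,0,0,0),\quad p_2=(0,0,1,0),\quad p_3=(1,0,0,1),
\]
in grid coordinates $(0,0)$, $(0,1)$, $(1,2)$ (Figure~\ref{fig:grid}). Row $0$ contains $p_1,p_2$, row $1$ contains $p_3$, rows $2,3$ contain none of them; columns $0,1,2$ contain $p_1,p_2,p_3$ respectively and column $3$ contains none. So, writing (row, column) for the codes of $(a_1,a_2)$, we obtain all eight subsets of $\{p_1,p_2,p_3\}$:
\[
\begin{array}{llll}
(3,3):\ \emptyset & (3,0):\ \{p_1\} & (3,1):\ \{p_2\} & (3,2):\ \{p_3\}\\
(0,3):\ \{p_1,p_2\} & (1,0):\ \{p_1,p_3\} & (1,1):\ \{p_2,p_3\} & (0,2):\ \{p_1,p_2,p_3\}.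
\end{array}
\]
Two stored numbers shatter three points.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!25] (0,-1) rectangle (4,0);
\fill[gray!25] (2,-4) rectangle (3,0);
\draw (0,-4) grid (4,0);
\foreach \i in {0,1,2,3} {
  \node at (-0.4,-\i-0.5) {$\i$};
  \node at (\i+0.5,0.4) {$\i$};
}
\node at (0.5,-0.5) {$p_1$};
\node at (1.5,-0.5) {$p_2$};
\node at (2.5,-1.5) {$p_3$};
\node at (-1.2,-2) {$c_1$};
\node at (2,1.0) {$c_2$};
\end{tikzpicture}
\caption{The sixteen inputs $x\in\{0,1\}^4$ arranged by the two numbers $c_1(x)$ (row) and $c_2(x)$ (column). A set $F_a$ is the union of one row and one column; shaded is the choice (row $0$, column $2$), which contains all three marked points. Every subset of $\{p_1,p_2,p_3\}$ is cut out by some row and column.}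
\label{fig:grid}
\end{figure}

Here is the net of Proposition~\ref{prop:net} with $L=2$, for the labeling that selects $\{p_1,p_3\}$ in block $l=1$ and $\{p_1,p_2,p_3\}$ in block $l=2$. The codes are $(1,0)$ and $(0,2)$, so
\[
g_1^\pm=\mathrm{sgn}\bigl(1\cdot y_1+0\cdot y_2-x_1-2x_2\pm\tfrac12\bigr),\qquad
g_2^\pm=\mathrm{sgn}\bigl(0\cdot y_1+2\cdot y_2-x_3-2x_4\pm\tfrac12\bigr).
\]
At $(e_1,p_3)$ the arguments of $g_1^\pm$ are $\pm\frac12$ and those of $g_2^\pm$ are $-\frac32,-\frac52$, so $g_1^+-g_1^-=1$, $g_2^+-g_2^-=0$, and the output is $1$. At $(e_1,p_2)$ those of $g_1^\pm$ are $\frac32,\frac12$ and those of $g_2^\pm$ are $-\frac12,-\frac32$, so both differences vanish and the output is $0$.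

\subsection*{What has to be arranged}

In the example a block costs four weights and yields three points, so nothing is gained yet. We must show that for large $k$ a block of $n$ stored numbers, which carries $nk$ bits, shatters a constant fraction of $nk$ points. Two observations guide the choice of the windows and of $n$.

\emph{The windows must differ.} If all $J_i$ are equal, $F_a$ is a union of at most $n$ cells of one partition. The points of a shattered set then lie in distinct cells, and $n$ cells must cover them all; so at most $n$ points are shattered, whatever $k$ is.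

\emph{For our method the sets $F_a$ should not be sparse.} We shall look for the shattered set among random points. Let $\mu$ be the uniform probability measure on $\{0,1\}^r$. Each cell has measure $2^{-k}$, so two functions $f_a,f_{a'}$ differ on a set of measure at most $2n2^{-k}$. If $n$ is much smaller than $2^k$, a random point rarely notices the difference of two functions. The union bound that we use to separate $2^{\Omega(nk)}$ functions would then ask for at least order $k2^k$ points, far more than $nk$, and the Sauer--Shelah lemma would give back less than a constant fraction of $nk$.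

So we take $n=2^{k-3}$. Then $\mu(F_a)\le\frac18$, and $\mu(F_a)$ is bounded below by a constant as long as the cells do not overlap much. To control the overlaps we use windows that behave almost independently.

\section{From separated functions to a shattered set}\label{sec:separate}

Throughout this section $k\ge16$, $n=2^{k-3}$, and $J_1,\dots,J_n\subseteq[r]$ are windows of size $k$. The plan is to find $2^{\Omega(nk)}$ functions $f_a$ that are pairwise at constant distance with respect to $\mu$. Then $O(nk)$ random points separate them, and the Sauer--Shelah lemma gives a shattered set of size $\Omega(nk)$.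

What can spoil this is overlap: if the cells of $F_{a'}$ are mostly covered by one another or by those of $F_a$, then $f_a$ and $f_{a'}$ may be close although $a$ and $a'$ are not. We measure overlap by
\[
\sigma_i(v,a)=2^k\sum_{j\ne i}\mu\bigl(E_i(v)\cap E_j(a_j)\bigr),\qquad v\in\{0,1\}^{J_i},\ a\in\mathcal A .
\]
Since $\mu(E_i(v))=2^{-k}$, this is the expected number of chosen cells $E_j(a_j)$, $j\ne i$, that contain a random point of $E_i(v)$.

\begin{definition}
A tuple $a\in\mathcal A$ is \emph{good} if $\sigma_i(v,a)\le\frac38$ for all $i\in[n]$ and all $v\in\{0,1\}^{J_i}$.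
\end{definition}

The condition concerns \emph{all} patterns $v$, not only $v=a_i$, because the cells of another tuple $a'$ must not be covered by $F_a$ either. If all windows coincide, no tuple is good, since $\sigma_1(a_2,a)\ge1$.

\begin{lemma}\label{lem:far}
Let $a,a'$ be good tuples that differ in at least $n/2$ coordinates. Then $\mu(f_a\ne f_{a'})>\frac1{20}$.
\end{lemma}

\begin{proof}
Let $D=\{i:a_i\ne a_i'\}$, $E_j=E_j(a_j)$ and $E_i'=E_i(a_i')$. We bound $F_{a'}\setminus F_a$ from below by the cells $E_i'$ with $i\in D$, corrected for their overlaps. Pointwise,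
\begin{equation}\label{eq:bonf}
\mathbf 1_{F_{a'}\setminus F_a}\ \ge\ \sum_{i\in D}\mathbf 1_{E_i'}-\sum_{\substack{i<i'\\ i,i'\in D}}\mathbf 1_{E_i'\cap E_{i'}'}-\sum_{i\in D}\sum_{j=1}^n\mathbf 1_{E_i'\cap E_j}.
\end{equation}
To see this at a point $x$, let $t=\#\{i\in D:x\in E_i'\}$. If $t=0$, the right side is $0$. If $t\ge1$ and $x\notin F_a$, the right side is $t-\binom t2\le1$ and the left side is $1$. If $t\ge1$ and $x\in F_a$, the last sum is at least $t$, so the right side is at most $-\binom t2\le0$.

Now integrate \eqref{eq:bonf}. The first sum gives $|D|2^{-k}$. The second gives at most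
\[
\tfrac12\sum_{i\in D}2^{-k}\sigma_i(a_i',a')\le\tfrac3{16}\,|D|\,2^{-k}
\]
because $a'$ is good. In the third sum the term $j=i$ vanishes, because $a_i\ne a_i'$ makes $E_i'\cap E_i$ empty; so the sum gives
\[
\sum_{i\in D}2^{-k}\sigma_i(a_i',a)\le\tfrac38\,|D|\,2^{-k}
\]
because $a$ is good. As $|D|2^{-k}\ge\frac n22^{-k}=\frac1{16}$,
\[
\mu(F_{a'}\setminus F_a)\ \ge\ |D|2^{-k}\bigl(1-\tfrac3{16}-\tfrac38\bigr)\ \ge\ \tfrac1{16}\cdot\tfrac7{16}=\tfrac7{256}.
\]
Exchanging $a$ and $a'$ gives the same bound for $F_a\setminus F_{a'}$. Hence $\mu(f_a\ne f_{a'})\ge\frac7{128}>\frac1{20}$.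
\end{proof}

We recall the Sauer--Shelah lemma: if $Q$ is a finite set and $\mathcal G$ is a set of more than $\sum_{i=0}^s\binom{|Q|}i$ functions $Q\to\{0,1\}$, then $\mathcal G$ shatters some subset of $Q$ with more than $s$ elements. We use it with the estimate
\begin{equation}\label{eq:binom}
\sum_{i=0}^s\binom mi\le\Bigl(\frac ms\Bigr)^s\sum_{i=0}^{m}\binom mi\Bigl(\frac sm\Bigr)^i=\Bigl(\frac ms\Bigr)^s\Bigl(1+\frac sm\Bigr)^m\le\Bigl(\frac{em}s\Bigr)^s\qquad(1\le s\le m).
\end{equation}

\begin{proposition}\label{prop:shatter}
If at least half of all tuples $a\in\mathcal A$ are good, then $\{f_a:a\in\mathcal A\}$ shatters a set of at least $nk/32$ points.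
\end{proposition}

\begin{proof}
\emph{Many tuples, pairwise far apart.} Let $\mathcal C$ be a maximal set of good tuples, any two of which differ in at least $n/2$ coordinates. By maximality every good tuple agrees with some member of $\mathcal C$ in more than $n/2$ coordinates. For a given tuple, at most $2^n\cdot(2^k)^{n/2}$ tuples agree with it in more than $n/2$ coordinates: choose the set of agreement, then the remaining fewer than $n/2$ entries. Hence
\[
|\mathcal C|\ \ge\ \frac{2^{nk-1}}{2^n\,2^{nk/2}}=2^{nk/2-n-1}\ \ge\ 2^{3nk/8},
\]
since $k\ge16$ gives $nk/8\ge2n\ge n+1$. Discard members so that $|\mathcal C|=M:=2^{3nk/8}$; this is an integer, as $8\mid n$.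

\emph{Few points separate them.} By Lemma~\ref{lem:far} the functions of two distinct members of $\mathcal C$ agree at a random point with probability less than $1-\frac1{20}$. Draw $m=11nk$ independent $\mu$-random points. The expected number of pairs from $\mathcal C$ whose functions agree at all $m$ points is less than
\[
\tfrac12M^2\bigl(1-\tfrac1{20}\bigr)^m\le\tfrac12M^2e^{-m/20}\le\tfrac12,
\]
where the last step uses $40\ln M=15(\ln2)\,nk<10.4\,nk\le m$. So there is a set $Q$ with $|Q|\le m$ on which the functions $f_a$, $a\in\mathcal C$, have $M$ distinct restrictions.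

\emph{A shattered subset.} Let $s=nk/32$, an integer. By \eqref{eq:binom}, with $m/s=352$ and $352e<2^{10}$,
\[
\sum_{i\le s}\binom{|Q|}i\le\sum_{i\le s}\binom mi\le(352e)^s<2^{10s}=2^{5nk/16}<2^{3nk/8}=M .
\]
By the Sauer--Shelah lemma some subset of $Q$ with more than $s$ points is shattered.
\end{proof}

The last step shows why we want at most a constant multiple of $\log_2M$ points: the base $em/s$ is then a constant, and $s$ can be a constant fraction of $\log_2M$, hence of $nk$.

\section{Disjoint windows: a first answer}\label{sec:disjoint}

Let $k\ge16$ and $n=2^{k-3}$. The easiest choice is to take $r=nk$ and disjoint windows. Then any two cells of different windows satisfy $\mu(E_i(v)\cap E_j(a_j))=2^{-2k}$, so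
\[
\sigma_i(v,a)=2^k(n-1)2^{-2k}<n2^{-k}=\tfrac18
\]
for all $i,v,a$, and \emph{every} tuple is good. Proposition~\ref{prop:shatter} gives $nk/32$ shattered points, and Proposition~\ref{prop:net} with $L=nk$ and $h=2n$ gives
\[
\mathrm{VCdim}(\mathcal F_{2nk,\,2n})\ \ge\ nk\cdot\frac{nk}{32}=\frac{n^2k^2}{32} .
\]
This net has $w=2n(2nk+2)+1=4n^2k+4n+1\le5n^2k$ weights, so its VC-dimension is at least $\frac1{160}wk$, where $k\ge16$ is arbitrary. Thus no bound $c\,w$ holds, and the question is answered.

The price is that there are more inputs than hidden gates. A hidden gate tests only $k$ of the $nk$ bits of $x$, and for Theorems~\ref{thm:main} and~\ref{thm:two} we want to work with a number of inputs that is only logarithmic in the number of gates. So the windows must overlap.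

\section{Packing the windows into $16k$ inputs}\label{sec:packed}

Let again $k\ge16$ and $n=2^{k-3}$, and put $r=16k$.

\begin{lemma}\label{lem:code}
There are $J_1,\dots,J_n\subseteq[16k]$ with $|J_i|=k$ and $|J_i\cap J_j|\le k/2$ for $i\ne j$.
\end{lemma}

\begin{proof}
Partition $[16k]$ into $k$ blocks of size $16$ and consider the sets with one element from each block, that is, words of length $k$ over an alphabet of $16$ letters. The size of $J\cap J'$ is the number of positions in which the words agree. At most $2^k\cdot16^{k/2}=8^k$ words agree with a given word in more than $k/2$ positions. Hence a maximal family with pairwise agreement at most $k/2$ has at least $16^k/8^k=2^k\ge n$ members.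
\end{proof}

With overlapping windows a tuple need not be good: two cells may have an intersection of measure as large as $2^{-3k/2}$, and many $a_j$ could conspire to cover one cell. But for random $a$ this is very unlikely. On average $\sigma_i(v,a)$ is still below $\frac18$, and since each summand is at most $2^{-k/2}$, the sum is so well concentrated that we can afford a union bound over all $n2^k$ pairs $(i,v)$. This is where $|J_i\cap J_j|\le k/2$ is used.

\begin{lemma}\label{lem:good}
If $|J_i\cap J_j|\le k/2$ for all $i\ne j$, then at least half of all tuples $a\in\mathcal A$ are good.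
\end{lemma}

\begin{proof}
Fix $i$ and $v$, and choose $a\in\mathcal A$ uniformly at random. For $j\ne i$ the set $E_i(v)\cap E_j(a_j)$ is nonempty if and only if $a_j=v$ on $J_i\cap J_j$, and then it fixes $2k-|J_i\cap J_j|$ bits. So $\sigma_i(v,a)=\sum_{j\ne i}Y_j$ with
\[
Y_j=2^{|J_i\cap J_j|-k}\cdot\mathbf 1\bigl[a_j=v\text{ on }J_i\cap J_j\bigr].
\]
The $Y_j$ are independent, since $Y_j$ depends only on $a_j$. The agreement has probability $2^{-|J_i\cap J_j|}$, so $\mathbf EY_j=2^{-k}$; and $0\le Y_j\le2^{-k/2}$. Put $\theta=2^{k/2}$. Then $\theta Y_j\in[0,1]$, where $e^z\le1+2z$ by convexity, so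
\[
\mathbf E\,e^{\theta\sigma_i(v,a)}\ \le\ \prod_{j\ne i}\bigl(1+2\theta2^{-k}\bigr)\ \le\ e^{2\theta n2^{-k}}=e^{\theta/4}.
\]
By Markov's inequality,
\[
\Pr\bigl(\sigma_i(v,a)>\tfrac38\bigr)\le e^{\theta/4-3\theta/8}=e^{-2^{k/2}/8}.
\]
There are $n2^k=2^{2k-3}$ pairs $(i,v)$, so the probability that $a$ is not good is at most $2^{2k-3}e^{-2^{k/2}/8}$. This is at most $\frac12$ provided that $(2k-2)\ln2\le2^{k/2}/8$. For $k=16$ the left side is less than $20.8$ and the right side is $32$. From $k$ to $k+1$ the left side grows by the factor $\frac{2k}{2k-2}\le\frac{32}{30}<\sqrt2$, the right side by $\sqrt2$. So the inequality holds for all $k\ge16$.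
\end{proof}

\begin{proposition}\label{prop:lower}
Let $k\ge16$, $n=2^{k-3}$, $L\ge1$, $h\ge2n$ and $d=L+16k$. Then
\[
\mathrm{VCdim}(\mathcal F_{d,h})\ \ge\ \frac{L\,n\,k}{32} .
\]
\end{proposition}

\begin{proof}
Take the windows of Lemma~\ref{lem:code}. By Lemma~\ref{lem:good} at least half of the tuples are good. By Proposition~\ref{prop:shatter} the class $\{f_a:a\in\mathcal A\}$ shatters a set $Q'\subseteq\{0,1\}^{16k}$ with $|Q'|\ge nk/32$. Apply Proposition~\ref{prop:net} with $r=16k$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofmain}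

Take $L=16k$, $d=32k$ and $h=2n=2^{k-2}$. The number of weights is
\[
w_k=2^{k-2}(32k+2)+1\le2^{k-2}(32k+3)\le33k\,2^{k-2}.
\]
By Proposition~\ref{prop:lower} the VC-dimension of $\mathcal F_{32k,2^{k-2}}$ is at least
\[
\frac{16k\cdot2^{k-3}\cdot k}{32}=2^{k-4}k^2=\frac{33k\,2^{k-2}\cdot k}{132}\ \ge\ \frac{w_kk}{132}.
\]
For $k\ge16$ we have $33k\le99k\le2^{k+2}$, so $\log_2w_k\le k-2+\log_2(33k)\le2k$, and the bound $\frac1{264}w_k\log_2w_k$ follows.

Now let $w\ge w_{16}$ be any integer, and choose $k\ge16$ with $w_k\le w<w_{k+1}$. Since $2(32k+34)\le3(32k+2)$, we have $w_{k+1}\le3w_k$, so $w<3w_k\le99k\,2^{k-2}$ and therefore $\log_2w\le k-2+\log_2(99k)\le2k$. Add $w-w_k$ new input nodes to $\mathcal F_{32k,2^{k-2}}$, each with a single edge into the first hidden gate. The resulting net has depth~2 and exactly $w$ weights. It shatters the old shattered set with all new inputs set to $0$. So its VC-dimension is at least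
\[
\frac{w_kk}{132}\ \ge\ \frac1{132}\cdot\frac w3\cdot\frac{\log_2w}2=\frac{w\log_2w}{792}.
\]
For any fixed $c$ this exceeds $cw$ once $w$ is large. \qed

\section{The upper bound and the proof of Theorem~\ref{thm:two}}\label{sec:prooftwo}

\subsection*{Part 1}

\emph{Upper bound.} We count the functions that the net can compute on a finite set, gate by gate. Let gate $g$ have $w_g$ weights, so $\sum_gw_g=w$, and suppose that a set $T$ with
\[
|T|=m>2w\log_2(eN)\ (\ge w)
\]
is shattered. Process the gates in topological order. Once the functions that all preceding gates compute on $T$ are given, the vectors fed into $g$ are determined at all points of $T$; these are at most $m$ vectors in $\mathbf R^{w_g-1}$. Affine halfspaces there have VC-dimension $w_g$, so by the Sauer--Shelah lemma and \eqref{eq:binom} gate $g$ realizes at most $(em/w_g)^{w_g}$ functions on $T$; here $w_g\le w<m$. Multiplying over all gates, and using that all $2^m$ functions on $T$ occur at the output, we obtain by concavity of the logarithm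
\[
m\ \le\ \sum_gw_g\log_2\frac{em}{w_g}\ \le\ w\log_2\Bigl(\sum_g\frac{w_g}w\cdot\frac{em}{w_g}\Bigr)=w\log_2\frac{emN}w .
\]
With $t=m/w$ this says $2^t\le eNt$. But $t>2\log_2(eN)$ gives $eN<2^{t/2}$, hence $2^{t/2}<t$. The function $2^{t/2}$ is convex and equals $t$ at $t=2$ and $t=4$, so this forces $2<t<4$. On the other hand $N\ge2$ gives $t>2\log_2(2e)>4.8$, a contradiction. So $\mathrm{VCdim}\le2w\log_2(eN)$.

Each gate has at least one input and a threshold, so $N\le w/2$ and in particular $w\ge4$. Hence
\[
2\log_2(eN)\le2\log_2(ew/2)\le2\log_2w+0.9\le3\log_2w .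
\]
A net of depth $D\ge2$ has at least two gates, so this bound applies to it.

\emph{Lower bound for fixed depth $D\ge2$.} Let $w\ge w_{16}+2(D-2)$. Take a net from Theorem~\ref{thm:main} with $w-2(D-2)$ weights and append to its output a chain of $D-2$ one-input gates, each set to the identity $\mathrm{sgn}(y-\frac12)$. Each of these gates adds two weights and one to the depth, so the result has depth $D$ and $w$ weights, and it shatters the same set. For fixed $D$ its VC-dimension is $\Omega(w\log w)$.

\subsection*{Part 2}

\emph{Lower bound.} Let $h\ge2^{14}$, $d\ge37\log_2h$, and put $k=\lfloor\log_2h\rfloor+2\ge16$, $n=2^{k-3}$. Then $2n=2^{\lfloor\log_2h\rfloor}$ satisfies $h/2<2n\le h$, so $n>h/4$. Since $\log_2h\ge14$ we have $2\le\frac17\log_2h$, and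
\[
16k\le16(\log_2h+2)\le16\cdot\tfrac87\log_2h<18.5\log_2h\le\tfrac d2 .
\]
So $L:=d-16k\ge d/2$. As $k\ge\log_2h$, Proposition~\ref{prop:lower} gives
\[
\mathrm{VCdim}(\mathcal F_{d,h})\ \ge\ \frac{Lnk}{32}\ \ge\ \frac d2\cdot\frac h4\cdot\frac{\log_2h}{32}=\frac{d\,h\log_2h}{256}.
\]

\emph{Upper bound.} Apply Part~1 with $w=(d+2)h+1\le(d+3)h$ and $N=h+1$:
\[
\mathrm{VCdim}(\mathcal F_{d,h})\le2(d+3)h\log_2(e(h+1)).
\]
Since $\log_2h\ge14$ and $d\ge37\cdot14=518$, we have $d+3\le1.01\,d$ and $\log_2(e(h+1))\le\log_2h+1.45\le1.11\log_2h$. So the bound is at most $2.3\,d\,h\log_2h\le3\,d\,h\log_2h$.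

\emph{The condition on $d$.} A shattered set is a subset of $\{0,1\}^d$, so $\mathrm{VCdim}(\mathcal F_{d,h})\le2^d$. Hence a lower bound $\mathrm{VCdim}(\mathcal F_{d,h})\ge c\,d\,h\log_2h$ with a fixed $c>0$ forces $2^d\ge c\,d\,h\log_2h\ge c\,h\log_2h$. As soon as $\log_2h\ge1/c$, the right side is at least $h$, so $d\ge\log_2h$. Thus, for large $h$, the condition $d\ge37\log_2h$ is within the factor $37$ of a necessary one. \qed

\begin{thebibliography}{9}
\bibitem{source} ``On The Complexity Of Learning On Neural Nets'', \texttt{http://www.igi.tugraz.at/maass/psfiles/71.pdf}.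
\bibitem{BH} Baum and Haussler, \emph{Neural Computation} \textbf{1}, 1989.
\end{thebibliography}

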